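# Six commutators for elementary matrices over subrings of global fields

## 1. A companion matrix shared by $M$ and its transpose

All rings are commutative with $1$. We write $e_{ij}(a)=I+ae_{ij}$ for $i\ne j$, $e_i$ for the standard columns, $e_i^T$ for the coordinate functionals, and $[x,y]=xyx^{-1}y^{-1}$.

Take $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(R)$ and attach to it
$$N=\begin{pmatrix}a&bc\\1&d\end{pmatrix}.\tag{1.1}$$
It has the trace and the determinant of $M$. It has an entry $1$ below the diagonal, so $e_1,Ne_1$ is a basis of $R^2$. Finally, $M$ and $M^T$ have the same $N$, because only the product $bc$ enters.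

If $c$ is a unit, then $N=\mathrm{diag}(c,1)\,M\,\mathrm{diag}(c,1)^{-1}$. In general $M$ and $N$ are not conjugate: for $M=\begin{pmatrix}1&p\\0&1\end{pmatrix}$ over $\mathbb Z$, with $p$ prime, $N=\begin{pmatrix}1&0\\1&1\end{pmatrix}$, and $M$ is the identity modulo $p$ while $N$ is not. The construction on which everything turns is that suitable *powers* of $M$, placed in $SL_3(R)$, do agree with powers of $N$ up to conjugation and unipotent factors of a very simple kind.

By Cayley–Hamilton there are $f_k,g_k\in\mathbb Z[a+d]$ for every $k\in\mathbb Z$ with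
$$M^k=f_k+g_kM=\begin{pmatrix}\alpha_k&g_kb\\g_kc&\delta_k\end{pmatrix},\qquad \alpha_k=f_k+g_ka,\quad \delta_k=f_k+g_kd .$$
Since $N$ has the same characteristic polynomial, $N^k=f_k+g_kN$ with the same $f_k,g_k$, and as $\det N^k=1$,
$$N^{-k}=\begin{pmatrix}\delta_k&-g_kbc\\-g_k&\alpha_k\end{pmatrix},\qquad \alpha_k\delta_k-g_k^2bc=1 .$$
In $SL_3(R)$ put $\hat N=1\oplus N$, $\hat N_T=1\oplus N^T$, and
$$B(p,q)=I+pe_{31}+qe_{32},\qquad C(p,q)=I+pe_{21}+qe_{31}.$$

**Lemma 1.1.** (F1) If $\delta_k=1+bs$ with $s\in R$, then with $g=g_k$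
$$M^k\oplus1=B(-s,g)\;e_{13}(-b)\;\hat N^{-k}\;C(gc,s)\;e_{13}(b).$$
(F2) If $\delta_l=1+cs'$ with $s'\in R$, then with $g'=g_l$
$$M^l\oplus1=e_{31}(c)\;C(g'b,s')^T\;\hat N_T^{-l}\;e_{31}(-c)\;B(-s',g')^T .$$

**Proof.** Multiply out (F1) from the right, with $\alpha=\alpha_k$, $\delta=\delta_k$. The product $C(gc,s)e_{13}(b)$ has rows
$$(1,0,b),\qquad (gc,1,gbc),\qquad (s,0,1+bs)=(s,0,\delta).$$
Multiplying by $\hat N^{-k}$ on the left keeps row 1. The new row 2 is $\delta(gc,1,gbc)-gbc(s,0,\delta)=(gc(\delta-bs),\delta,0)=(gc,\delta,0)$. The new row 3 is $-g(gc,1,gbc)+\alpha(s,0,\delta)=(\alpha s-g^2c,\,-g,\,\alpha\delta-g^2bc)=(\alpha s-g^2c,-g,1)$. Multiplying by $e_{13}(-b)$ subtracts $b$ times row 3 from row 1, which becomes $(1+g^2bc-\alpha bs,\,gb,\,0)=(\alpha\delta-\alpha bs,\,gb,\,0)=(\alpha,gb,0)$. Finally $B(-s,g)$ adds $-s\cdot(\text{row }1)+g\cdot(\text{row }2)$ to row 3, which becomes $(0,\,-g-sgb+g\delta,\,1)=(0,\,-g+g(\delta-bs),\,1)=(0,0,1)$. The rows are now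 $(\alpha,gb,0),(gc,\delta,0),(0,0,1)$, which is $M^k\oplus1$.

For (F2) apply (F1), with exponent $l$, to $M^T$: this exchanges $b$ and $c$ and keeps $N$ and $\delta_l$. Then transpose. $\square$

**Example.** Over $\mathbb Z$ let $M=\begin{pmatrix}11&3\\7&2\end{pmatrix}$, so $N=\begin{pmatrix}11&21\\1&2\end{pmatrix}$. Modulo $b=3$ the entry $d=2$ has order $2$; modulo $c=7$ it has order $3$. Take $k=-2$, $l=3$, so $k+l=1$. From $M^2=13M-I=\begin{pmatrix}142&39\\91&25\end{pmatrix}$ we get $M^{-2}=\begin{pmatrix}25&-39\\-91&142\end{pmatrix}$, so $g_{-2}=-13$ and $\delta_{-2}=142=1+3\cdot47$. From $M^3=13M^2-M=\begin{pmatrix}1835&504\\1176&323\end{pmatrix}$ we get $g_3=168$ and $\delta_3=323=1+7\cdot46$. Both parts of Lemma 1.1 apply.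

The purpose is to write matrices as products of very few commutators. If $k+l=1$, then $M=M^kM^l$, and the lemma turns this into a product containing $\hat N^{-k}\,Z\,\hat N_T^{\,k-1}$ for some $Z$. As $N^T$ is conjugate to $N$ (both are cyclic with the same characteristic polynomial), this is nearly $\hat N^{-k}\cdot(\text{conjugate of }\hat N^{k})$: a single commutator, *for any $k$, however large*.

## 2. Commutator length of $E_nR$

For a group $H$ let $c(H)$ be the smallest $c$ such that every element of $[H,H]$ is a product of $c$ commutators, and $c(H)=\infty$ if there is none. Let $E_nR\subset GL_nR$ be generated by all $e_{ij}(a)$. For $n\ge3$ the identity $e_{ij}(a)=[e_{ik}(a),e_{kj}(1)]$ ($i,j,k$ distinct) shows that $E_nR$ is perfect and that each elementary matrix is one commutator. So $c(E_nR)$ asks for a uniform number of commutators for *all* of $E_nR$.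

A global field is a finite extension of $\mathbb Q$ or of some $\mathbb F_p(T)$. A Dedekind ring of arithmetic type (Hasse domain) is a ring $\mathcal O_S=\{x\in K: v(x)\ge0\ \forall v\notin S\}$, with $K$ global and $S$ a finite nonempty set of places containing the archimedean ones; examples are $\mathbb Z$, $\mathbb Z[1/2]$, $\mathbb Z[i]$, $\mathbb F_q[T]$. A general subring of a global field need not be integrally closed, for example $\mathbb Z[2i]$. The question comes from the paper "On a Question of M. Newman on the Number of Commutators": for such $R$ the Bass stable rank is at most $2$ and $c(SL_nR)\le6$ for all sufficiently large $n$, and the conjecture is that $c(E_nR)\le6$ for all $n\ge3$. It is true: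

**Theorem 2.1.** Let $R$ be a subring with $1$ of a global field. Then $c(E_3R)\le5$, and $c(E_nR)\le6$ for all $n\ge4$. In particular $c(E_nR)\le6$ for all $n\ge3$.

We do not claim that $5$ and $6$ are optimal.

**Notation.** From now on $n\ge3$, and $\mathcal C_n=\mathcal C_n(R)$ is the set of single commutators $[x,y]$ with $x,y\in E_nR$. It is stable under inversion, as $[x,y]^{-1}=[y,x]$; under transposition, as $[x,y]^T=[(y^T)^{-1},(x^T)^{-1}]$; under conjugation by $GL_nR$, since $E_nR$ is normal in $GL_nR$ (Suslin); and $\mathcal C_m\subset\mathcal C_n$ for $3\le m\le n$, with any choice of $m$ coordinates. We also use $SL_n\mathbb Z=E_n\mathbb Z$.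

**Definition.** $S\in M_r(R)$ is *cyclic* if for some $e\in R^r$ the vectors $e,Se,\dots,S^{r-1}e$ form a basis of $R^r$ (we say: via $e$).

In such a basis $S$ becomes the companion matrix of its characteristic polynomial, so cyclic matrices with equal characteristic polynomials are conjugate under $GL_r(R)$. A matrix in $SL_2(R)$ with lower left entry $\pm1$ is cyclic via $e_1$, with upper right entry $\pm1$ via $e_2$.

**The direct attempt.** Lemma 3.1 below says that $C\oplus1$ is a single commutator when $C\in SL_{n-1}(R)$ is cyclic. One would like to cut a given $A$ down to a block $M\in SL_2(R)$ and apply this to $M\oplus1$. For $e=(x,y)^T$ one has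
$$\det(e,Me)=x(cx+dy)-y(ax+by)=cx^2+(d-a)xy-by^2 ,$$
so $M$ is cyclic exactly when this form represents a unit. It need not: for $\begin{pmatrix}1&p\\0&1\end{pmatrix}$ over $\mathbb Z$ the form is $-py^2$. Here the attempt stops, since nothing in the reduction of $A$ makes the form represent a unit. But $N$ is always cyclic, and Lemma 1.1 trades $M$ for $N$.

## 3. Affine matrices with a cyclic block

**Lemma 3.1.** Let $R$ be any commutative ring, $n\ge3$, $C\in SL_{n-1}(R)$ cyclic, $\xi\in R^{n-1}$. Then $\begin{pmatrix}C&\xi\\0&1\end{pmatrix}\in\mathcal C_n$. Reordering coordinates, also $\begin{pmatrix}1&0\\\xi&C\end{pmatrix}\in\mathcal C_n$.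

**Step 1: normal form.** The aim is to write our matrix as $vG_0$ with $G_0$ a fixed integral matrix and $v$ in an abelian group. Put $\varepsilon=(-1)^n$. After conjugation by some $g\oplus1$, $C$ is a companion matrix: $Ce_i=e_{i+1}$ for $i\le n-2$ and $Ce_{n-1}=\varepsilon e_1+\sum_{i=2}^{n-1}g_ie_i$; the coefficient of $e_1$ is forced by $\det C=1$. Conjugation by $e_{1n}(x)$ replaces $\xi$ by $\xi-x(C-1)e_1=\xi-x(e_2-e_1)$, so with $x=-\xi_1$ we reach $\xi=\sum_{i=2}^{n-1}h_ie_i$. Let $G_0$ be the matrix with all $g_i=h_i=0$: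
$$G_0:\ e_i\mapsto e_{i+1}\ (i\le n-2),\quad e_{n-1}\mapsto\varepsilon e_1,\quad e_n\mapsto e_n .$$
Put $P=\langle e_2,\dots,e_{n-1}\rangle$, $Q=\langle e_1,e_n\rangle$ and $V(R)=I+\mathrm{Hom}(Q,P)$, where a map $Q\to P$ is extended by $0$ on $P$. Two such maps compose to $0$, so $V(R)$ is an abelian group, contained in $E_nR$. Our matrix is $vG_0$ with $ve_1=e_1+\varepsilon\sum g_ie_i$, $ve_n=e_n+\sum h_ie_i$. It remains to show $V(R)G_0\subset\mathcal C_n$.

**Step 2: an integral $\gamma$ for which $v\mapsto v^{-1}\gamma^{-1}v\gamma$ is bijective.** This will let one commutator sweep out all of $V(R)$. For a sign $\eta=\pm1$ let $\gamma=\gamma_\eta\in SL_n(\mathbb Z)$ be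
$$\gamma e_2=e_2,\quad \gamma e_3=e_3+\eta e_2\ (\text{if }n\ge4),\quad \gamma e_j=e_j+e_{j-1}\ (4\le j\le n-1),\quad \gamma e_1=e_n,\quad \gamma e_n=e_n-e_1 .$$
So $\gamma=\gamma_P\oplus\gamma_Q$, with $\gamma_P$ unipotent, and $\gamma_Q$ has characteristic polynomial $\lambda^2-\lambda+1$; hence $\det(\gamma_Q-1)=1$. For $v=I+F$ with $F\in\mathrm{Hom}(Q,P)$, the map is
$$F\mapsto\gamma_P^{-1}F\gamma_Q-F=\gamma_P^{-1}\bigl(F(\gamma_Q-1)-(\gamma_P-1)F\bigr).$$
Right multiplication by $\gamma_Q-1$ is invertible, left multiplication by $\gamma_P-1$ is nilpotent, and they commute. So the difference is invertible, and the map is a bijection of $V(R)$.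

**Step 3: $u\gamma G_0=h\gamma h^{-1}$ for some $u\in V(\mathbb Z)$, $h\in SL_n(\mathbb Z)$ and some $\eta$.** This produces $G_0$ itself, up to $V(\mathbb Z)$, from a commutator of $\gamma$. Write $ue_1=e_1+x$, $ue_n=e_n+y$ with $x,y\in P$. Then $H=u\gamma G_0$ is
$$e_1\mapsto e_2,\qquad e_i\mapsto e_{i+1}\pm e_i\ (2\le i\le n-2),\qquad e_{n-1}\mapsto\varepsilon(e_n+y),\qquad e_n\mapsto e_n-e_1+y-x,$$
with sign $\eta$ for $i=2$ and $+$ otherwise. Take $y=y_{n-1}e_{n-1}$. The trace of $H$ is $\varepsilon y_{n-1}$ plus a fixed integer, so we can choose $y_{n-1}\in\mathbb Z$ with $\mathrm{tr}\,H=\mathrm{tr}\,\gamma=n-1$.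

Put $z_1=e_1$, $z_{j+1}=Hz_j$. By induction $z_j\in e_j+\langle e_2,\dots,e_{j-1}\rangle$ for $2\le j\le n-1$, and then $z_n\in\varepsilon e_n+P$. So $z_1,\dots,z_n$ is a basis of determinant $\varepsilon$ and $P=\langle z_2,\dots,z_{n-1}\rangle$. The $z_j$ do not depend on $x$, since $x$ enters only $He_n$. Write $Hz_n=\sum_j\kappa_jz_j$; then $\chi_H=\lambda^n-\sum_j\kappa_j\lambda^{j-1}$. Here $\kappa_n=\mathrm{tr}\,H$ agrees with the value for $\gamma$, and so does $\kappa_1$, since $(-1)^{n-1}\kappa_1=\det H=1=\det\gamma$. Moreover $Hz_n=-\varepsilon x+(\text{a vector independent of }x)$, so a suitable $x\in P$ gives $\kappa_2,\dots,\kappa_{n-1}$ any prescribed integral values. Thus we can achieve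
$$\chi_H=\chi_\gamma=(\lambda-1)^{n-2}(\lambda^2-\lambda+1).$$
$H$ is cyclic via $e_1$. $\gamma_P$ is cyclic via $e_{n-1}$, and $\gamma_Q$ via $e_1$. As $(\lambda^2-\lambda+1)-\lambda(\lambda-1)=1$, the two factors of $\chi_\gamma$ are comaximal in $\mathbb Z[\lambda]$, and by the Chinese remainder theorem (CRT) $\gamma$ is cyclic over $\mathbb Z$. Hence $H=h\gamma h^{-1}$ with $h\in GL_n(\mathbb Z)$; we take $h$ to carry a cyclic basis of $\gamma$ to $z_1,\dots,z_n$.

It remains to get $\det h=1$. If $n$ is odd, replace $h$ by $-h$ if needed. If $n\ge4$ is even, note $\gamma_{-1}=D\gamma_1D^{-1}$ with $D=\mathrm{diag}(1,-1,1,\dots,1)$. Use a cyclic basis for $\gamma_1$ and its image under $D$ for $\gamma_{-1}$: their determinants are opposite, while the $z$-basis has determinant $\varepsilon$ for both signs. So the two matrices $h$ have opposite determinants, and one sign $\eta$ gives $\det h=1$.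

**Step 4: conclusion.** Put $u_1=\gamma^{-1}u\gamma\in V(\mathbb Z)$. Then $\gamma^{-1}h\gamma h^{-1}=u_1G_0$, and for $v\in V(R)$
$$v^{-1}[\gamma^{-1},vh]\,v=v^{-1}\gamma^{-1}vh\gamma h^{-1}=(v^{-1}\gamma^{-1}v\gamma)\,u_1G_0 .$$
The left side is in $\mathcal C_n$, and by Step 2 the right side runs through all of $V(R)u_1G_0=V(R)G_0$. $\square$

**Example ($n=3$).** Here $\varepsilon=-1$, $x=x_2e_2$, $y=y_2e_2$, and $H$ is $e_1\mapsto e_2$, $e_2\mapsto-e_3-y_2e_2$, $e_3\mapsto e_3-e_1+(y_2-x_2)e_2$. The trace $1-y_2$ must be $2$, so $y_2=-1$. Then $z_1=e_1$, $z_2=e_2$, $z_3=e_2-e_3$, and $Hz_3=e_1+(2+x_2)e_2-2e_3=z_1+x_2z_2+2z_3$. So $\chi_H=\lambda^3-2\lambda^2-x_2\lambda-1$, to be compared with $(\lambda-1)(\lambda^2-\lambda+1)=\lambda^3-2\lambda^2+2\lambda-1$: take $x_2=-2$.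

**Lemma 3.2.** If $T=I+p\,e_1^T\in SL_3(R)$ with $p\in\langle e_2,e_3\rangle$, then $T\in\mathcal C_3$.

**Proof.** Let $\gamma_0=\begin{pmatrix}0&-1\\1&1\end{pmatrix}$, so $\det(\gamma_0-1)=1$. For $p'\in\langle e_2,e_3\rangle$ we have $[1\oplus\gamma_0,\,I+p'e_1^T]=(I+\gamma_0p'\,e_1^T)(I-p'e_1^T)=I+(\gamma_0-1)p'\,e_1^T$. Choose $p'=(\gamma_0-1)^{-1}p$. $\square$

**Lemma 3.3.** Let $\hat X=\begin{pmatrix}l'&0\\ *&\beta'\end{pmatrix}\in SL_n(R)$ with $l'$ lower unitriangular of size $n-2$ and $\beta'\in SL_2(R)$ with lower left entry $-1$. Then $\hat X\in\mathcal C_3$ if $n=3$, and $\hat X$ is a product of two elements of $\mathcal C_n$ if $n\ge4$.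

**Proof.** For $n=3$ we have $l'=1$ and $\beta'$ is cyclic, so Lemma 3.1 applies. Let $n\ge4$ and $r=n-1\ge3$. Then $\hat X=\begin{pmatrix}1&0\\v&\Phi\end{pmatrix}$ with $\Phi\in SL_r(R)$ and
$$\Phi e_i\in e_i+\langle e_{i+1},\dots,e_r\rangle\ (i\le r-2),\qquad \Phi e_{r-1}=je_{r-1}-e_r,\qquad \Phi e_r\in\langle e_{r-1},e_r\rangle .$$
The plan is to multiply by a signed permutation that makes $\Phi$ cyclic. Let $S'$ be
$$e_{r-1}\mapsto e_{r-1},\qquad e_r\mapsto e_{r-2},\qquad e_i\mapsto e_{i-1}\ (2\le i\le r-2),\qquad e_1\mapsto\pm e_r,$$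
with the sign chosen so that $\det S'=1$. Put $z_1=e_{r-1}$, $z_{k+1}=\Phi S'z_k$. Then $z_2=je_{r-1}-e_r$ and $z_3=-\Phi e_{r-2}+j\Phi e_{r-1}$. We claim
$$z_{k+1}\in-e_{r-k}+\langle e_{r-k+1},\dots,e_r\rangle\qquad(2\le k\le r-1).$$
For $k=2$ this was just seen. If it holds for some $k$ with $2\le k\le r-2$, then $S'z_{k+1}\in-e_{r-k-1}+\langle e_{r-k},\dots,e_{r-1}\rangle$. Applying $\Phi$, which preserves $\langle e_{r-k},\dots,e_r\rangle$, gives the claim for $k+1$. So $z_1,\dots,z_r$ is a basis, $\Phi S'$ is cyclic, and $\hat X(1\oplus S')=\begin{pmatrix}1&0\\v&\Phi S'\end{pmatrix}\in\mathcal C_n$ by Lemma 3.1. Up to a reordering of coordinates $S'^{-1}=C\oplus1$ with $C\in SL_{r-1}$ a signed cycle, which is cyclic; so $S'^{-1}\in\mathcal C_r$ by Lemma 3.1 (with $r\ge3$ in place of $n$). Finally $\hat X=\hat X(1\oplus S')\cdot(1\oplus S'^{-1})$. $\square$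

## 4. Splitting $M=M^kM^l$ with $k+l=1$

**Proposition 4.1.** Let $R$ be any commutative ring and $M\in SL_2R$. Suppose $k+l=1$, $\delta_k=1+bs$, $\delta_l=1+cs'$. Put $g=g_k$, $g'=g_l$. Then
$$M\oplus1=B(-s,g)\cdot T_0T_1T_2\cdot B(-s',g')^T,\qquad T_0,T_1,T_2\in\mathcal C_3(R).$$

**Step 1: a conjugation from $N$ to $N^T$ inside $E_3R$.** Let $\omega=\begin{pmatrix}0&1\\1&d-a\end{pmatrix}$. It maps the basis $e_1$, $Ne_1=(a,1)^T$ to $e_2$, $(1,d)^T=N^Te_2$. Since the characteristic polynomials agree, $\omega N\omega^{-1}=N^T$. Put $h=(-1)\oplus\omega$. As $\omega=\begin{pmatrix}0&1\\1&0\end{pmatrix}\begin{pmatrix}1&d-a\\0&1\end{pmatrix}$, $h$ is an element of $SL_3(\mathbb Z)$ times an elementary matrix, so $h\in E_3R$; and $h\hat Nh^{-1}=\hat N_T$. Also $\hat N\in E_3R$, since $N=e_{12}(a)\begin{pmatrix}0&-1\\1&0\end{pmatrix}e_{12}(d)$ (recall $ad-1=bc$).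

**Step 2: cancel the powers.** Multiply (F1) and (F2) and put $Z=C(gc,s)\,e_{13}(b)\,e_{31}(c)\,C(g'b,s')^T\in E_3R$. Between $B(-s,g)$ and $B(-s',g')^T$ stands $e_{13}(-b)\hat N^{-k}Z\hat N_T^{-l}e_{31}(-c)$. Since $-l=k-1$, $\hat N_T^{-l}=h\hat N^kh^{-1}\hat N_T^{-1}$. Since $\hat N^{-k}(Zh)\hat N^k(Zh)^{-1}Z=[\hat N^{-k},Zh]\,Z$, the middle part equals
$$T_0\cdot e_{13}(-b)\,Z\,\hat N_T^{-1}e_{31}(-c),\qquad T_0=e_{13}(-b)[\hat N^{-k},Zh]e_{13}(b)\in\mathcal C_3 .$$

**Step 3: the remainder is two commutators.** Inserting $Z$,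
$$e_{13}(-b)Z\hat N_T^{-1}e_{31}(-c)=\underbrace{e_{13}(-b)\,C(gc,s)\,e_{13}(b)}_{T_1}\cdot\underbrace{e_{31}(c)\,C(g'b,s')^T\hat N_T^{-1}\,e_{31}(-c)}_{T_2}.$$
$T_1$ is conjugate to $C(gc,s)=I+(gce_2+se_3)e_1^T$, hence in $\mathcal C_3$ by Lemma 3.2. $T_2$ is conjugate to some $\begin{pmatrix}1&\rho\\0&(N^T)^{-1}\end{pmatrix}$, with transpose $\begin{pmatrix}1&0\\\rho^T&N^{-1}\end{pmatrix}$. Now $N^{-1}=\begin{pmatrix}d&-bc\\-1&a\end{pmatrix}$ is cyclic, so this is in $\mathcal C_3$ by Lemma 3.1, and so is $T_2$. $\square$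

## 5. Cutting $A$ down to a $2\times2$ block

In this section $R$ is a domain such that $R/J$ is finite for every ideal $J\ne0$. First, *every unimodular vector of length $\ge2$ over $R$ is part of a basis.* For length $2$, from $rp+sq=1$ we get $\begin{pmatrix}p&-s\\q&r\end{pmatrix}\in SL_2R$. For length $\ge3$, let $(a_1,a_2,\dots)$ be unimodular. By adding another entry if needed, make $a_1\ne0$. Only finitely many maximal ideals contain $a_1$, and none of them contains all of $a_2,a_3,\dots$. So by CRT there are $t_i$ such that $a_2'=a_2+\sum_{i\ge3}t_ia_i$ lies in none of them. Then $(a_1,a_2')$ is unimodular, so we can change $a_3$ to $1$ and then clear all other entries. Hence the vector is carried to $e_3$ by an invertible matrix.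

**Lemma 5.1.** Let $m\ge2$ and let $[a_0|a_1\cdots a_m]$ be a surjective $m\times(m+1)$ matrix over $R$. There are $x_k\in R$ with $a_0+\sum_{k\ge1}x_ka_k$ unimodular.

**Proof.** Let $D'=[a_1\cdots a_m]$ and $\Delta=\det D'$. Modulo a maximal ideal $\mathfrak p$ the whole matrix has rank $m$. If $\Delta\in\mathfrak p$, then $a_0$ is not in the column space of $D'$ modulo $\mathfrak p$, so $a_0+D'x\not\equiv0$ modulo $\mathfrak p$ for *every* $x$. If $\Delta=0$, take $x=0$. If $\Delta\ne0$, then $\Delta R^m=D'\,\mathrm{adj}(D')R^m\subset D'R^m$, so starting from $b=a_0$ we may add any element of $\Delta R^m$. First make $b_1\ne0$. For each of the finitely many $\mathfrak p\ni b_1$ with $\Delta\notin\mathfrak p$ we want $b_2+\Delta y_2\notin\mathfrak p$; by CRT one $y_2$ serves for all of them. The result is nonzero modulo every maximal ideal: those with $\Delta\in\mathfrak p$ are automatic, those with $\Delta,b_1\notin\mathfrak p$ see $b_1$, the others see the second coordinate.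 $\square$

**Proposition 5.2.** Let $A\in SL_nR$. There are $P\in GL_nR$, a lower unitriangular $l$ with lower right $2\times2$ block $I_2$, a matrix $\hat G_0=\begin{pmatrix}C&\xi\\0&1\end{pmatrix}$ with $C\in SL_{n-1}R$ satisfying $Ce_i\in e_{i+1}+\langle e_1,\dots,e_i\rangle$ for $i\le n-2$, and $Y_0=\begin{pmatrix}*&*\\t&u\end{pmatrix}\in SL_2R$, with
$$P^{-1}AP=\hat G_0\,(I_{n-2}\oplus Y_0)\,l^{-1}.$$

**Step 1: a basis adapted to $Al$.** We construct a basis $f_1,\dots,f_n$ and a map $l$, lower unitriangular in this basis, with $Alf_i\in f_{i+1}+\langle f_1,\dots,f_i\rangle$ for $i\le n-2$, $lf_{n-1}=f_{n-1}$ and $lf_n=f_n$. Start with $i=1$, $f_1=e_1$, $g_k=e_k$ ($k\ge2$). Suppose for some $i\le n-2$ that $f_1,\dots,f_i,g_{i+1},\dots,g_n$ is a basis, and that for $j<i$ vectors $lf_j\in f_j+\langle f_{j+1},\dots,f_i,g_{i+1},\dots,g_n\rangle$ with $Alf_j\in f_{j+1}+\langle f_1,\dots,f_j\rangle$ are chosen. Then $lf_1,\dots,lf_{i-1},f_i,g_{i+1},\dots,g_n$ is also a basis.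 $A$ maps its first $i-1$ members to $0$ in $W=R^n/\langle f_1,\dots,f_i\rangle$, which is free of rank $m=n-i\ge2$. As $A$ is surjective, the images of the $m+1$ vectors $Af_i,Ag_{i+1},\dots,Ag_n$ generate $W$. By Lemma 5.1 there are $x_k$ such that $A(f_i+\sum_kx_kg_k)$ is unimodular in $W$. Put $lf_i=f_i+\sum x_kg_k$, let $f_{i+1}\in\langle g_{i+1},\dots,g_n\rangle$ represent $Alf_i$ in $W$, and extend $f_{i+1}$ to a basis of $\langle g_{i+1},\dots,g_n\rangle$, whose other members are the new $g_{i+2},\dots,g_n$. The spans, and so the earlier conditions, are unchanged. After the step $i=n-2$ let $f_n$ be the remaining vector.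

**Step 2: split off $Y_0$.** Let $P$ have columns $f_i$, and write $l$ as a matrix in the basis $f$. The first $n-2$ columns of $K=P^{-1}AP\,l$ are as required of $C$, with last entry $0$. So the last row is $(0,\dots,0,t,u)$, and $(t,u)$ is unimodular since $\det K=1$. Choose $Y_0\in SL_2R$ with bottom row $(t,u)$ and put $\hat G_0=K(I\oplus Y_0)^{-1}$. Its last row is $(0,\dots,0,1)$, because $(t,u)Y_0^{-1}=(0,1)$; its first $n-2$ columns are those of $K$; and $\det C=1$. $\square$

Such a $C$ is cyclic via $e_1$, whatever its last column.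

**Proposition 5.3.** In the situation of Proposition 5.2 suppose there are $x\in R$, $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2R$ and $k,l_0\in\mathbb Z$ with $k+l_0=1$ and
$$c=u+xt,\qquad d\equiv-t\ (\mathrm{mod}\ cR),\qquad \delta_k\in1+bR,\qquad\delta_{l_0}\in1+cR.\tag{5.1}$$
Then $A$ is a product of $5$ commutators of $E_nR$ if $n=3$, and of $6$ if $n\ge4$. If $u+xt\in R^*$ for some $x\in R$, then (5.1) is solvable.

**Step 1: replace $Y_0$ by $M$.** Let $\beta=\begin{pmatrix}x&-1\\1&0\end{pmatrix}$ and $Y_1=Y_0\beta$, with bottom row $(tx+u,-t)=(c,-t)$. Write $d=-t+jc$. Then $Y_1e_{12}(j)$ and $M$ have the same bottom row $(c,d)$, so $M=e_{12}(i)Y_1e_{12}(j)$ for some $i\in R$. Hence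
$$P^{-1}AP=\hat G\,(I_{n-2}\oplus M)\,\hat X,\quad \hat G=\hat G_0(I\oplus e_{12}(-i)),\quad \hat X=(I\oplus e_{12}(-j)\beta^{-1})\,l^{-1}.$$
Passing from $\hat G_0$ to $\hat G$ changes only $\xi$. Since $\beta^{-1}=\begin{pmatrix}0&1\\-1&x\end{pmatrix}$, we have $\beta'=e_{12}(-j)\beta^{-1}=\begin{pmatrix}j&1-jx\\-1&x\end{pmatrix}$, and $\hat X=\begin{pmatrix}l'&0\\ *&\beta'\end{pmatrix}$ is of the form in Lemma 3.3.

**Step 2: absorb the unipotent factors of Proposition 4.1.** Apply that proposition to $M$ with coordinates "$1,2,3$" equal to $n-1,n,n-2$. The factor $B(-s,g)$ becomes $I+e_{n-2}\varphi$ with a functional $\varphi$ supported on coordinates $n-1,n$. So $\hat G\,B(-s,g)$ arises from $\hat G$ by adding multiples of column $n-2$, whose last entry is $0$, to columns $n-1$ and $n$. The result is again $\begin{pmatrix}C'&\xi'\\0&1\end{pmatrix}$ with the first $n-2$ columns unchanged and $\det C'=1$; $C'$ is cyclic via $e_1$, and $\hat G\,B(-s,g)\in\mathcal C_n$ by Lemma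 3.1. Likewise $B(-s',g')^T\hat X$ arises from $\hat X$ by adding multiples of row $n-2$, which is zero in the last two columns, to the last two rows. It keeps the form of Lemma 3.3. So
$$P^{-1}AP=\bigl(\hat G\,B(-s,g)\bigr)\;T_0\;T_1\;T_2\;\bigl(B(-s',g')^T\hat X\bigr)$$
is a product of $1+3+1=5$ elements of $\mathcal C_n$ if $n=3$, and of $1+3+2=6$ if $n\ge4$. Conjugate back by $P$.

**Step 3: the unit case.** If $c=u+xt\in R^*$, take $M=Y_1$, $k=0$, $l_0=1$: then $d=-t$, $\delta_0=1$ and $\delta_1-1\in cR=R$. $\square$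

**What is forced and what is free in (5.1).** The exponents $(0,1)$ need $d\equiv1$ modulo $c$. But $d$ modulo $c$ is forced to be $-t$, so unless $-t\equiv1$ modulo some admissible $c$ this stops. With general exponents, $M$ is triangular modulo $b$ and modulo $c$, so $\delta_k\equiv d^k$ modulo $b$ and $\delta_{l_0}\equiv d^{l_0}$ modulo $c$. Hence (5.1) holds as soon as *the orders of $d$ modulo $b$ and of $-t$ modulo $c$ are coprime*. What is free is $c\in u+tR$, then $d\in-t+cR$, then $b$ with $bc\equiv-1$ modulo $d$. We shall choose them by class field theory; Section 7 shows that reciprocity puts one condition on this choice, and Section 8 shows that the condition holds.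

## 6. Finitely generated rings, Hilbert symbols, prime elements

**Reduction.** Each $A\in E_nR$ lies in $E_nR_0$ for a finitely generated subring $R_0\subset R$, and commutators of $E_nR_0$ are commutators of $E_nR$. So let $R$ be finitely generated. If $R$ is a field, it is finite (a field finitely generated as a ring is finite). Then Propositions 5.2 and 5.3 apply, since $(t,u)\neq(0,0)$ allows $u+xt\in R^*$, and the theorem holds. From now on $R$ is not a field. Its fraction field $K$ is then a global field: it is a number field, or an infinite finitely generated subfield of a function field.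

**The integral closure.** Let $\mathcal O$ be the integral closure of $R$ in $K$. It is the intersection of the valuation rings of $K$ containing $R$, so $\mathcal O=\mathcal O_S$, where $S$ consists of the archimedean places and the nonarchimedean $v$ with $R\not\subset\mathcal O_v$. $S$ is finite as $R$ is finitely generated, and nonempty: in the function field case $R$ contains a nonconstant element. $\mathcal O$ is a finitely generated $R$-module. Indeed, let $A_0=\mathbb Z$, resp. $A_0=\mathbb F_p[T]\subset R$ with $T$ nonconstant; its integral closure $\mathcal O'$ in $K$ is a Dedekind ring, finite over $A_0$. The ring $\mathcal O'R$ is finite over $R$ and, as an overring of a Dedekind ring, integrally closed; so $\mathcal O=\mathcal O'R$.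

**Definition.** The *conductor* is $\mathfrak f=\{x: x\mathcal O\subset R\}$. It is an ideal of $\mathcal O$ inside $R$, nonzero by finiteness of $\mathcal O$ over $R$.

If $0\ne x\in J$ for an ideal $J$ of $R$, then $J\supset x\mathfrak f$ and $\mathcal O/x\mathfrak f$ is finite; so $R/J$ is finite, and Section 5 applies to $R$.

**Hilbert symbols.** Let $m=|\mu(K)|$ and let $\mathrm{rec}_v$ be the local reciprocity map, sending uniformizers to arithmetic Frobenius elements. Put
$$(x,y)_v=\mathrm{rec}_v(x)(y^{1/m})/y^{1/m}\in\mu_m ,$$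
trivial for complex $v$. Recall: it is bilinear and antisymmetric, $(x,-x)_v=(x,1-x)_v=1$, and $\prod_v(x,y)_v=1$ for $x,y\in K^*$ (product formula). For nonarchimedean $v\nmid m$ it is trivial on pairs of units, and $1+\mathfrak p_v\subset K_v^{*m}$. If $v\nmid m$, $c$ is a uniformizer and $d$ a unit, then $K_v(d^{1/m})$ is unramified and $(c,d)_v\equiv d^{(Nv-1)/m}$ modulo $\mathfrak p_v$. For $K=\mathbb Q$, $m=2$, this is the Legendre symbol.

**The bad places.** Let $V_f$ be the finite set of nonarchimedean $v\notin S$ lying over rational primes dividing $m|\mathcal O/\mathfrak f|$ (number field), resp. dividing $\mathfrak f$ (function field; there all $v\nmid m$, as $m$ is prime to $\mathrm{char}\,K$). Put $V=S\cup V_f$ and $\hat{\mathcal O}=\prod_{v\in V_f}\mathcal O_v$, and let $\hat R$ be the closure of $R$ in $\hat{\mathcal O}$. As $\mathfrak f$ is dense in the open ideal $\mathfrak f\hat{\mathcal O}$, $\hat R=R+\mathfrak f\hat{\mathcal O}$. Every nonarchimedean $v\notin V$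 satisfies $v\nmid m$.

**Example.** For $R=\mathbb Z[2i]$: $K=\mathbb Q(i)$, $m=4$, $\mathcal O=\mathbb Z[i]$, $\mathfrak f=2\mathbb Z[i]$, $V_f=\{(1+i)\}$, $\hat{\mathcal O}=\mathbb Z_2[i]$, $\hat R=\mathbb Z_2+2\mathbb Z_2[i]$. The element $i$ is in $\hat{\mathcal O}^*$ but not in $\hat R$.

**Lemma 6.1.** (a) $R=\mathcal O\cap\hat R$. (b) $\hat R^*=\hat R\cap\hat{\mathcal O}^*$; so $\hat R^*\supset(1+\mathfrak f\hat{\mathcal O})\cap\hat{\mathcal O}^*$. (c) If $q\in R$ and $q\in\hat R^*$, then $R\cap q\mathcal O=qR$.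

**Proof.** (a) If $x\in\mathcal O$ and $x=r+\varphi$ with $r\in R$, $\varphi\in\mathfrak f\hat{\mathcal O}$, then $\varphi=x-r\in\mathcal O\cap\mathfrak f\hat{\mathcal O}=\mathfrak f$, as $\mathfrak f$ is supported on $V_f$; so $x\in R$. (b) Let $x\in\hat R\cap\hat{\mathcal O}^*$. In the finite ring $\hat{\mathcal O}/\mathfrak f\hat{\mathcal O}$ the inverse of $x$ is a power $x^i$, so $x^{-1}\in x^i+\mathfrak f\hat{\mathcal O}\subset\hat R$. (c) If $qz\in R$ with $z\in\mathcal O$, then $z=q^{-1}(qz)\in\hat R$, so $z\in R$ by (a). $\square$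

Let $D=\prod_{v\in S}K_v^*\times\hat R^*$ and $\langle x,y\rangle=\prod_{v\in V}(x_v,y_v)_v$ for $x,y\in D$. **Let $\mu_D\subset\mu_m$ be the subgroup generated by the values of $\langle\cdot,\cdot\rangle$.**

**Lemma 6.2.** There is $y^*\in D$ with $\{\langle x,y^*\rangle:x\in D\}=\mu_D$.

**Proof.** For each prime $\ell\mid m$ the $\ell$-parts of the values generate the $\ell$-part of $\mu_D$, a cyclic $\ell$-group. So some value $\langle x_\ell,y_\ell\rangle$ has an $\ell$-part generating it. Put $y^*=\prod_\ell y_\ell^{n_\ell}$ with $n_\ell\equiv1$ modulo $\ell^{v_\ell(m)}$ and $n_\ell\equiv0$ modulo $m/\ell^{v_\ell(m)}$. Then $\langle x_\ell,y^*\rangle$ has the same $\ell$-part as $\langle x_\ell,y_\ell\rangle$. So the image of $\langle\cdot,y^*\rangle$, a subgroup of $\mu_D$, has full $\ell$-part for each $\ell$. $\square$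

**Lemma 6.3 (prime elements).** Let $\mathfrak a\ne0$ be an ideal of $\mathcal O$ prime to $V_f$, $\rho\in\mathcal O$ prime to $\mathfrak a$, $y\in D$, and $W_f\subset\hat{\mathcal O}^*\cap(1+\mathfrak f\hat{\mathcal O})$ an open subgroup. Put
$$W=\prod_{v\in S}K_v^{*m}\times W_f\times\prod_{v|\mathfrak a}(1+\mathfrak a\mathcal O_v)\times\prod_{\text{other }v}\mathcal O_v^* .$$
Then $K^*W$ is open of finite index in the ideles of $K$. Let $L/K$ be its class field, let $\hat y$ be the idele with components $y_v$ ($v\in V$), $\rho$ ($v\mid\mathfrak a$) and $1$ elsewhere, and let $\sigma_0=\mathrm{rec}(\hat y)^{-1}|_L$. Let $F/K$ be finite Galois and let $\sigma\in Gal(LF/K)$ extend $\sigma_0$. Then there are infinitely many primes $\mathfrak b\notin V$, $\mathfrak b\nmid\mathfrak a$, unramified in $LF$ with Frobenius class that of $\sigma$; and for each there is $b\in K^*$ with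
$$b\in y_vK_v^{*m}\ (v\in S),\qquad (b)_{V_f}\in yW_f,\qquad b\equiv\rho\ (\mathrm{mod}\ \mathfrak a),\qquad b\mathcal O=\mathfrak b .$$
In particular $b\in R$ and $b\in\hat R^*$.

**Proof.** The index is finite because $\mathrm{Pic}(\mathcal O_S)$, the groups $K_v^*/K_v^{*m}$ ($v\in S$; $m$ is prime to the characteristic), $\hat{\mathcal O}^*/W_f$ and $\mathcal O_v^*/(1+\mathfrak a\mathcal O_v)$ are finite. The primes exist by Chebotarev. Let $\pi_{\mathfrak b}$ be the idele given by a uniformizer at $\mathfrak b$. As $\mathcal O_{\mathfrak b}^*\subset W$, $\mathfrak b$ is unramified in $L$, and $\mathrm{rec}(\pi_{\mathfrak b})|_L$ is its Frobenius $\sigma_0=\mathrm{rec}(\hat y)^{-1}|_L$. So $\hat y\pi_{\mathfrak b}\in K^*W$, say $\hat y\pi_{\mathfrak b}=bw$. Reading $b=\hat y\pi_{\mathfrak b}w^{-1}$ place by place gives the four properties. Then $b\in\mathcal O$ and $(b)_{V_f}\in\hat R^*W_f=\hat R^*$, so $b\in R$ by Lemma 6.1. $\square$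

**Lemma 6.4.** Let $y^{\ell^i}=d\in K$ with a prime $\ell\ne\mathrm{char}\,K$, let $v(d)=1$ for some nonarchimedean $v$ of $K$, and let $y$ lie in an abelian extension of $K$. Then $\mu_{\ell^i}\subset K$.

**Proof.** Let $E/K$ be finite abelian containing $y$ and $\mu_{\ell^i}$. Let $\tau\in Gal(E/K)$ act on $\mu_{\ell^i}$ by $\zeta\mapsto\zeta^\kappa$, and put $z=y^\kappa/\tau(y)$. For $\sigma\in Gal(E/K)$ write $\sigma y=\zeta_\sigma y$ with $\zeta_\sigma\in\mu_{\ell^i}$. As $\sigma\tau=\tau\sigma$, $\sigma z=\zeta_\sigma^\kappa y^\kappa/\tau(\zeta_\sigma y)=z$. So $z\in K$, and $z^{\ell^i}=d^{\kappa-1}$ gives $\ell^i\,v(z)=\kappa-1$. Thus $\tau$ fixes $\mu_{\ell^i}$. $\square$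

## 7. Coprime orders of $d$ modulo $b$ and modulo $c$

Let $A\in E_nR$, and let $t,u$ be as in Proposition 5.2. If $t=0$, then $u\in R^*$ and Proposition 5.3 finishes. Let $t\neq0$.

**Step 1: choice of $c$.** We want $c\in u+tR$ to be a prime element that is a unit at the bad places. Let $\mathfrak n$ run over the finitely many maximal ideals of $R$ below $V_f$. As $(t,u)$ is unimodular, CRT gives $c_0\in u+tR$ outside all of them; so $c_0\in R\cap\hat{\mathcal O}^*$, i.e. $c_0\in\hat R^*$. Let $\mathfrak a$ be the prime-to-$V_f$ part of $t\mathcal O$. A prime dividing $\mathfrak a$ and $c_0$ would meet $R$ in a prime ideal containing $t$ and $u$; so $c_0$ is prime to $\mathfrak a$. Apply Lemma 6.3 with $\rho=c_0$, $y_v=c_0$ for $v\in V_f$, $y_v=1$ for $v\in S$, $W_f=(1+t\mathfrak f\hat{\mathcal O})\cap\hat{\mathcal O}^*$, $F=K$. There is $c\in R\cap\hat R^*$ with $\mathfrak c:=c\mathcal O$ prime and $\mathfrak c\nmid t$. Moreover $c-c_0\in t\mathfrak f$: at $V_f$ because $c\in c_0W_f$;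 at $v\mid\mathfrak a$ because $c\equiv c_0$ modulo $\mathfrak a\mathcal O_v=t\mathcal O_v=t\mathfrak f\mathcal O_v$; at other $v\notin S$ because $t\mathfrak f\mathcal O_v=\mathcal O_v$. As $t\mathfrak f\subset tR$, we get $c=u+xt$ with $x\in R$. Let $v_c\notin V$ be the place of $\mathfrak c$, and put
$$\zeta_0=(c,-t)_{v_c}^{-1}\in\mu_m .$$

**Claim 7.1.** $\zeta_0\in\mu_D$.

This is proved in Section 8. To see why a condition like this must appear, suppose $d$ and $b$ are prime elements in $R\cap\hat R^*$, with places $v_d,v_b\notin V$, the places $v_b,v_c,v_d$ distinct, $d\equiv-t$ modulo $c$ and $bc\equiv-1$ modulo $d$. In the product formula for $(-bc,d)$ only $V,v_b,v_c,v_d$ occur. The symbol at $v_d$ is $1$ since $-bc\in1+\mathfrak p_{v_d}$; at $v_c$ it is $(c,d)_{v_c}=(c,-t)_{v_c}=\zeta_0^{-1}$; at $v_b$ it is $(b,d)_{v_b}$. So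
$$\prod_{v\in V}(-bc,d)_v=\zeta_0\cdot(b,d)_{v_b}^{-1}.\tag{7.1}$$
If $d$ is an $m$-th power modulo $b$, the last factor is $1$, and since $-bc,d\in D$, Claim 7.1 follows. Choosing $b$ so that the order of $d$ modulo $b$ loses its $\ell$-part for all $\ell\mid m$ is therefore impossible unless the claim holds. We assume the claim now and reverse this computation.

Let $e$ be the order of $-t$ in $(\mathcal O/\mathfrak c)^*$; primes $\ell\mid e$ differ from $\mathrm{char}\,K$. From now on
$$W_f=\{x\in\hat{\mathcal O}^*: x\equiv1\ \mathrm{mod}\ \mathfrak f\hat{\mathcal O},\ x_v\in K_v^{*m}\ \forall v\in V_f\}.$$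

**Step 2: choice of $d$.** We want $d\equiv-t$ modulo $c$ to be a prime element such that $\langle\cdot,d\rangle$ takes all values in $\mu_D$. Lemma 6.3 with $\mathfrak a=\mathfrak c$, $\rho=-t$, $y=y^*$ (from Lemma 6.2), $F=K$ gives $d\in R\cap\hat R^*$ with $d\mathcal O$ prime, with place $v_d\notin V\cup\{v_c\}$, with $d\equiv-t$ modulo $c\mathcal O$, hence modulo $cR$ by Lemma 6.1(c), and with $\langle x,d\rangle=\langle x,y^*\rangle$ for all $x\in D$, since $d\in y_v^*K_v^{*m}$ for all $v\in V$.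

**Step 3: local conditions for $b$, and the field $L$.** By Claim 7.1 and Lemma 6.2 choose $z\in D$ with $\langle z,d\rangle=\zeta_0$, and put $b_v=-z_v/c$ for $v\in V$; this is an element of $D$ as $c\in\hat R^*$. We use Lemma 6.3 with $\mathfrak a=d\mathcal O$, $\rho\equiv-c^{-1}$ modulo $d$, and $y=(b_v)$. This defines $L$ and $\sigma_0$.

*$L\supset K(d^{1/m})$.* The field $K(d^{1/m})$ is abelian over $K$, and $w\in W$ acts on $d^{1/m}$ by $\prod_v(w_v,d)_v$. At $S$ and $V_f$, $w_v$ is an $m$-th power; at $v_d\nmid m$ it is in $1+\mathfrak p_{v_d}\subset K_{v_d}^{*m}$; elsewhere $v\nmid m$ and both $w_v$ and $d$ are units. So $W$ acts trivially.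

*$\sigma_0$ fixes $d^{1/m}$.* This says $\prod_{v\in V}(b_v,d)_v\cdot(-c^{-1},d)_{v_d}=1$. The product formula for $(-c,d)$ involves only $V,v_c,v_d$. As $-c^{-1}=(-c)^{-1}$,
$$(-c^{-1},d)_{v_d}=(-c,d)_{v_d}^{-1}=(-c,d)_{v_c}\prod_{v\in V}(-c,d)_v .$$
Here $(-c,d)_{v_c}=(c,d)_{v_c}$, as $-1,d$ are units at $v_c\nmid m$, and $(c,d)_{v_c}=(c,-t)_{v_c}=\zeta_0^{-1}$, as $d\equiv-t$ modulo $\mathfrak c$. So the product in question is $\zeta_0^{-1}\prod_{v\in V}(-cb_v,d)_v=\zeta_0^{-1}\langle z,d\rangle=1$.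

**Step 4: an automorphism $\sigma$ extending $\sigma_0$.** We want a Frobenius that fixes a root of $d$ of order *exactly the full $\ell$-part* of $N\mathfrak b-1$, for each $\ell\mid e$. Let $L_\infty=L(\mu_{\ell^\infty}:\ell\mid e)$, abelian over $K$. The extensions of $\sigma_0$ to $L_\infty$ form a coset of the compact group $Gal(L_\infty/L)$. For each $\ell\mid e$, those trivial on $\mu_{\ell^\infty}$ form the empty set or a coset of $Gal(L_\infty/L(\mu_{\ell^\infty}))$. This subgroup has infinite index, since $L(\mu_{\ell^\infty})/L$ is infinite, so the set has Haar measure $0$. Finitely many null sets do not cover the coset, so there is an extension $\sigma_1$ nontrivial on each $\mu_{\ell^\infty}$, $\ell\mid e$. Let $n_\ell$ be maximal with $\sigma_1$ trivial on $\mu_{\ell^{n_\ell}}$, and put $r_\ell=v_\ell(m)$. Then $r_\ell\le n_\ell$, because $\mu_m\subset K$.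

Choose $\theta_\ell$ with $\theta_\ell^{\ell^{n_\ell}}=d$. Then $\theta_\ell^{\ell^{n_\ell-r_\ell}}$ is an $\ell^{r_\ell}$-th root of $d$, so it lies in $K(d^{1/m})\subset L$ and is fixed by $\sigma_0$. By Kummer theory $[L_\infty(\theta_\ell):L_\infty]=\ell^j$ with $j$ minimal such that $\theta_\ell^{\ell^j}\in L_\infty$; so $j\le n_\ell-r_\ell$. Lemma 6.4, applied to $y=\theta_\ell^{\ell^j}$ (with $y^{\ell^{n_\ell-j}}=d$, and $v_d(d)=1$), gives $\mu_{\ell^{n_\ell-j}}\subset K$, i.e. $n_\ell-j\le r_\ell$. So $j=n_\ell-r_\ell$. The degrees for different $\ell$ are coprime, hence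
$$Gal\bigl(L_\infty(\theta_\ell:\ell\mid e)/L_\infty\bigr)=\prod_{\ell\mid e}\mu_{\ell^{n_\ell-r_\ell}}.$$
The field $L_\infty(\theta_\ell:\ell\mid e)$ is Galois over $K$. Let $\sigma'$ be any extension of $\sigma_1$ to it. Since $\sigma'$ fixes $\theta_\ell^{\ell^{n_\ell-r_\ell}}$, $\sigma'\theta_\ell=\omega_\ell\theta_\ell$ with $\omega_\ell\in\mu_{\ell^{n_\ell-r_\ell}}$. Compose with the element of the displayed group that multiplies $\theta_\ell$ by $\omega_\ell^{-1}$ for all $\ell\mid e$; as $\sigma'$ fixes $\mu_{\ell^{n_\ell}}$, the result $\sigma=\sigma'\circ(\cdots)$ fixes all $\theta_\ell$.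

**Step 5: choice of $b$.** Let $F=K(\mu_{\ell^{n_\ell+1}},\theta_\ell:\ell\mid e)$, Galois over $K$, and apply Lemma 6.3 with $\sigma|_{LF}$, avoiding the finitely many primes that divide $d$ or some $\ell\mid e$. We get $b\in R\cap\hat R^*$ with $\mathfrak b=b\mathcal O$ prime, $\mathfrak b\nmid d$ and $bc\equiv-1$ modulo $d\mathcal O$. The Frobenius acts on roots of unity of order prime to $\mathfrak b$ by $\zeta\mapsto\zeta^{N\mathfrak b}$. It is trivial on $\mu_{\ell^{n_\ell}}$ and nontrivial on $\mu_{\ell^{n_\ell+1}}$, so $v_\ell(N\mathfrak b-1)=n_\ell$ for all $\ell\mid e$. At a prime above $\mathfrak b$ whose Frobenius is $\sigma$, $\bar\theta_\ell^{N\mathfrak b}=\bar\theta_\ell$, so $\bar\theta_\ell\in\mathcal O/\mathfrak b$. So $d$ is an $\ell^{n_\ell}$-th power in the cyclic group $(\mathcal O/\mathfrak b)^*$, whose $\ell$-part has order $\ell^{n_\ell}$. Hence the order $e_b$ of $d$ in $(\mathcal O/\mathfrak b)^*$ is prime to every $\ell\mid e$, that is, prime to $e$.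

**Step 6: (5.1) is solved.** $a=(1+bc)/d$ lies in $\mathcal O$, and in $\hat R$ since $d\in\hat R^*$; so $a\in R$ and $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2R$. Choose $k\in e_b\mathbb Z$ and $l_0\in e\mathbb Z$ with $k+l_0=1$. As $M$ is triangular modulo $b$ and modulo $c$, $\delta_k\equiv d^k\equiv1$ modulo $b\mathcal O$ and $\delta_{l_0}\equiv d^{l_0}\equiv(-t)^{l_0}\equiv1$ modulo $c\mathcal O$. Since $b,c\in\hat R^*$, Lemma 6.1(c) gives the same congruences modulo $bR$ and $cR$. So (5.1) holds, and Proposition 5.3 proves Theorem 2.1, given Claim 7.1.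

So far $A$ could have been any element of $SL_nR$. The claim is where $A\in E_nR$ enters.

## 8. The symbol $\zeta_0$ and $K_2$

Two cases are immediate, because then $\mu_D=\mu_m$.

*$S$ contains a real place $v$.* Then $m=2$ and $(-1,-1)_v=-1$; use elements of $D$ with component $-1$ at $v$ and $1$ elsewhere.

*$S$ contains a nonarchimedean $v$* (for instance if $K$ is a function field). For a uniformizer $\pi$ of $K_v$, $X^m-\pi$ is Eisenstein, so $K_v(\pi^{1/m})/K_v$ is cyclic of degree $m$. As $\mathrm{rec}_v$ maps onto its Galois group, some $(x,\pi)_v$ has order $m$.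

**The remaining case:** $K$ is a totally imaginary number field and $S$ consists of the complex places. Then $R$ is an order in $\mathcal O=\mathcal O_K$. The plan is to construct a homomorphism $\Theta:SL(R)\to\mu_m/\mu_D$ that is trivial on $E(R)$, and to compute that its value on $Y_1$ is $\zeta_0^{-1}$.

**Definition.** For $r\ge3$, $\mathrm{St}_r(\Lambda)$ is the group with generators $x_{ij}(a)$ ($1\le i\ne j\le r$, $a\in\Lambda$) and relations $x_{ij}(a)x_{ij}(b)=x_{ij}(a+b)$, $[x_{ij}(a),x_{jl}(b)]=x_{il}(ab)$ for $i\ne l$, and $[x_{ij}(a),x_{kl}(b)]=1$ for $j\ne k$, $i\ne l$. Put $K_2(r,\Lambda)=\ker(\mathrm{St}_r(\Lambda)\to E_r(\Lambda))$, where $x_{ij}(a)\mapsto e_{ij}(a)$. Let $SL,E,\mathrm{St},K_2$ be the limits over $r$. $K_2(\Lambda)$ is central in $\mathrm{St}(\Lambda)$.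

For $u\in\Lambda^*$ put $w_{ij}(u)=x_{ij}(u)x_{ji}(-u^{-1})x_{ij}(u)$ and $h_{ij}(u)=w_{ij}(u)w_{ij}(-1)$. For $(i,j)=(1,2)$ their matrices are, in the first two coordinates, $\begin{pmatrix}0&u\\-u^{-1}&0\end{pmatrix}$ and $\mathrm{diag}(u,u^{-1})$. Clearly $w_{ij}(u)^{-1}=w_{ij}(-u)$, $h_{ij}(1)=1$ and $h_{ij}(u)=w_{ij}(u)w_{ij}(1)^{-1}$. The textbook fact we use (Milnor, *Introduction to Algebraic K-Theory*, §9) is that $w_{ij}(u)x_{kl}(a)w_{ij}(u)^{-1}=x_{k'l'}(a')$ with $k',l',a'$ read off from the matrices. Consequences: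

- $h_{ij}(u)x_{kl}(a)h_{ij}(u)^{-1}=x_{kl}(\chi a)$, where $\chi$ is the value of the character $(k,l)$ (entry $k$ over entry $l$) on the diagonal matrix of $h_{ij}(u)$.
- Conjugating $w_{ij}(u)$ by itself turns $x_{ij}(u)$ into $x_{ji}(-u^{-1})$ and $x_{ji}(-u^{-1})$ into $x_{ij}(u)$; so $w_{ij}(u)=w_{ji}(-u^{-1})$.
- The *symbol* $\{u,v\}=h_{ij}(u)h_{ij}(v)h_{ij}(uv)^{-1}$ has matrix $I$, so it commutes with all $x_{kl}(a)$ and is central. It does not depend on $(i,j)$: the matrices of the $w_{kl}(1)$ generate all signed permutation matrices of determinant $1$, and, as $r\ge3$, one of these carries $x_{12}(a),x_{21}(a)$ to $x_{ij}(a),x_{ji}(a)$, while conjugation fixes the central element $\{u,v\}$.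

Let $\mathrm{Sym}\subset\mathrm{St}_r(\Lambda)$ be the central subgroup generated by the symbols, and $H$ the group generated by all $h_{ij}(u)$. Write $\equiv$ for congruence modulo $\mathrm{Sym}$.

### 8.1. Symbols generate $K_2$ of a local ring with finite residue field

**Lemma 8.1.** $H\cap K_2(r,\Lambda)=\mathrm{Sym}$.

**Proof.** For fixed $(i,j)$, $h_{ij}$ is multiplicative modulo $\mathrm{Sym}$, so
$$w_{ij}(a)w_{ij}(b)^{-1}=h_{ij}(a)h_{ij}(b)^{-1}\equiv h_{ij}(a/b).\tag{8.1}$$
For $h\in H$ let $\chi$ be the value of the character $(k,l)$ on its matrix. Then $hh_{kl}(v)h^{-1}=hw_{kl}(v)w_{kl}(1)^{-1}h^{-1}=w_{kl}(\chi v)w_{kl}(\chi)^{-1}\equiv h_{kl}(v)$, so $H/\mathrm{Sym}$ is abelian. Next, $h_{ij}(u)=w_{ij}(u)w_{ij}(1)^{-1}=w_{ji}(-u^{-1})w_{ji}(-1)^{-1}\equiv h_{ji}(u^{-1})$. For distinct $i,j,l$ the element $w_{li}(1)$, whose matrix sends $e_i$ to $e_l$ and $e_l$ to $-e_i$, conjugates $h_{ij}(u)$ to $h_{lj}(u)$. The character $(l,i)$ takes the value $u^{-1}$ on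 $h_{ij}(u)$. So
$$h_{lj}(u)h_{ij}(u)^{-1}=w_{li}(1)\cdot h_{ij}(u)w_{li}(1)^{-1}h_{ij}(u)^{-1}=w_{li}(1)w_{li}(u^{-1})^{-1}\equiv h_{li}(u).$$
With $l=1$ this expresses $h_{ij}$ through $h_{1i},h_{1j}$. Hence every element of $H$ is $\equiv\prod_{j\ge2}h_{1j}(u_j)$, with matrix $\mathrm{diag}(\prod u_j,u_2^{-1},\dots,u_r^{-1})$. If this is $I$, all $u_j=1$ and the element is in $\mathrm{Sym}$. The other inclusion is clear. $\square$

From now on in this subsection $\Lambda$ is local with maximal ideal $\mathfrak n$ and *finite* residue field $\mathbf k$. Let $H_1=\mathrm{Sym}\cdot\langle h_{ij}(q):q\in1+\mathfrak n\rangle$ and $X_{ij}=\{x_{ij}(\alpha):\alpha\in\mathfrak n\}$; $H$ normalizes each $X_{ij}$.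

**Lemma 8.2.** For $u\in\Lambda^*$, $\alpha\in\mathfrak n$ and $q=1+u\alpha$ there is $h_0\in H_1$ with
$$x_{ji}(u)x_{ij}(\alpha)=x_{ij}(\alpha/q)\,h_0\,x_{ji}(u/q).$$
Consequently (i) $x_{ji}(u)X_{ij}x_{ji}(u)^{-1}\subset X_{ij}H_1X_{ji}$, and (ii) $X_{ji}X_{ij}\subset X_{ij}H_1X_{ji}$, for all $i\ne j$.

**Proof.** By definition of $w_{ij}$, $x_{ji}(z)=x_{ij}(1/z)w_{ij}(-1/z)x_{ij}(1/z)$ for $z\in\Lambda^*$. With $z=u$, since $u^{-1}+\alpha=q/u$, $x_{ji}(u)x_{ij}(\alpha)=x_{ij}(u^{-1})w_{ij}(-u^{-1})x_{ij}(q/u)$. With $z=u/q$, $x_{ij}(q/u)=w_{ij}(-q/u)^{-1}x_{ij}(-q/u)x_{ji}(u/q)$. So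
$$x_{ji}(u)x_{ij}(\alpha)=x_{ij}(u^{-1})\,h_0\,x_{ij}(-q/u)\,x_{ji}(u/q),\qquad h_0=w_{ij}(-u^{-1})w_{ij}(-q/u)^{-1}\equiv h_{ij}(q^{-1})$$
by (8.1). The character $(i,j)$ of $h_0$ is $q^{-2}$, so $h_0x_{ij}(-q/u)=x_{ij}(-1/(qu))h_0$, and $u^{-1}-1/(qu)=(q-1)/(qu)=\alpha/q$.

(i) follows since $u/q-u=u(1-q)/q\in\mathfrak n$. For (ii) let $\alpha,\beta\in\mathfrak n$ and write $x_{ji}(\beta)=x_{ji}(\beta-1)x_{ji}(1)$. Apply the formula with $u=1$ to $x_{ji}(1)x_{ij}(\alpha)$, then with $u=\beta-1$ to $x_{ji}(\beta-1)$ times the new first factor, and move the element of $H_1$ past $x_{ji}(\cdot)$. We get $x_{ji}(\beta)x_{ij}(\alpha)=x_{ij}(\alpha'')\,h\,x_{ji}(\gamma)$ with $\alpha''\in\mathfrak n$, $h\in H_1$. The matrices of the left side, of $x_{ij}(\alpha'')$ and of $h$ are $I$ modulo $\mathfrak n$, so $\gamma\in\mathfrak n$. $\square$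

**Lemma 8.3.** Let $X^+$ (resp. $X^-$) be generated by the $X_{ij}$ with $i<j$ (resp. $i>j$). Then $\mathcal L=X^-H_1X^+$ is a normal subgroup of $\mathrm{St}_r(\Lambda)$. It contains $\ker(\mathrm{St}_r(\Lambda)\to\mathrm{St}_r(\mathbf k))$.

**Proof.** The second statement follows from the first: by the presentations the kernel is the normal closure of the $x_{ij}(\alpha)$, $\alpha\in\mathfrak n$, which lie in $\mathcal L$.

We first show that $\mathcal L$ is stable under conjugation. Fix $i<r$. Let $X_i^+$ be generated by the $X_{kl}$ with $k<l$, $(k,l)\ne(i,i+1)$, and $X_i^-$ by those with $k>l$, $(k,l)\ne(i+1,i)$. These groups are normalized by $x_{i,i+1}(\Lambda)$ and $x_{i+1,i}(\Lambda)$. For instance, for $X_{kl}$ with $k<l$, $(k,l)\neq(i,i+1)$, the only nontrivial commutators with $x_{i,i+1}(\cdot)$ lie in $X_{il}$ (if $k=i+1$) or $X_{k,i+1}$ (if $l=i$), and those with $x_{i+1,i}(\cdot)$ in $X_{i+1,l}$ (if $k=i$, $l>i+1$) or $X_{ki}$ (if $l=i+1$, $k<i$); all these are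 in $X_i^+$. They are also normalized by $H$. So $X^+=X_{i,i+1}X_i^+$, $X^-=X_i^-X_{i+1,i}$, and
$$\mathcal L=X_i^-\,S_i\,X_i^+,\qquad S_i=X_{i+1,i}H_1X_{i,i+1}.$$
By Lemma 8.2(ii), $X_{i,i+1}X_{i+1,i}\subset X_{i+1,i}H_1X_{i,i+1}$; since $H_1$ normalizes the $X_{kl}$, it follows that $S_iS_i\subset S_i$ and $S_i^{-1}\subset S_i$, so $S_i$ is a group. It is normalized by $x_{i,i+1}(u)$ and $x_{i+1,i}(u)$, $u\in\Lambda^*$: for elements of $X_{i,i+1}$ and $X_{i+1,i}$ this is Lemma 8.2(i) or trivial, and for $h\in H_1$ we have $x_{kl}(u)hx_{kl}(u)^{-1}=h\cdot h^{-1}x_{kl}(u)h\cdot x_{kl}(-u)\in hX_{kl}$, because the characters of $h$ lie in $1+\mathfrak n$. Hence $\mathcal L$ is stable under conjugation by all $x_{i,i+1}(u),x_{i+1,i}(u)$ with $u\in\Lambda^*$. Every element of $\Lambda$ is a unit or a sum of two units (for $\alpha\in\mathfrak n$, $\alpha=(\alpha-1)+1$), and the $x_{i,i+1}(a),x_{i+1,i}(a)$ generate $\mathrm{St}_r(\Lambda)$. So $\mathcal L$ is stable under conjugation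 by $\mathrm{St}_r(\Lambda)$.

Now $\mathcal L$ is a group. Clearly $\mathcal LX^+\subset\mathcal L$, and $\mathcal LH_1\subset\mathcal L$ as $H_1$ normalizes $X^+$. For $x\in X^-$, $\mathcal Lx=x(x^{-1}\mathcal Lx)=x\mathcal L\subset\mathcal L$. So $\mathcal L\mathcal L\subset\mathcal L$, and then $\mathcal L^{-1}=X^+H_1X^-\subset\mathcal L$. $\square$

**Proposition 8.4.** If $\Lambda$ is local with finite residue field, $K_2(\Lambda)$ is generated by the symbols $\{u,v\}$, $u,v\in\Lambda^*$.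

**Proof.** $K_2(\mathbf k)=1$ as $\mathbf k$ is finite (Steinberg). So a given element of $K_2(\Lambda)$ is represented, for $r$ large, by some $\kappa\in K_2(r,\Lambda)$ with trivial image in $\mathrm{St}_r(\mathbf k)$. By Lemma 8.3, $\kappa=x^-hx^+$ with $x^\pm\in X^\pm$, $h\in H_1$. Its matrix is $I$, and a factorization into lower unitriangular, diagonal and upper unitriangular matrices is unique; so the matrices of $x^\pm$ are $I$. The subgroup generated by the $x_{ij}(a)$ with $i<j$ maps isomorphically onto the unitriangular group: by the commutator relations each element is a product of the $x_{ij}(a_{ij})$ in a fixed order, and its matrix determines the $a_{ij}$. The same holds for $i>j$. So $x^\pm=1$ and $\kappa=h\in H\cap K_2(r,\Lambda)=\mathrm{Sym}$ by Lemma 8.1. $\square$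

### 8.2. A homomorphism $\Theta:SL(R)\to\mu_m/\mu_D$

By Matsumoto's theorem, for a field $F$ the group $K_2(F)$ is presented by generators $\{u,v\}$ ($u,v\in F^*$), bilinearity, and $\{u,1-u\}=1$. In particular $\{u,-u\}=1$: for $u\ne1$, $-u=(1-u)/(1-u^{-1})$, so $\{u,-u\}=\{u,1-u^{-1}\}^{-1}=\{u^{-1},1-u^{-1}\}=1$; for $u=1$ use bilinearity.

For rational primes $p$ put $R_p=R\otimes\mathbb Z_p\subset K_p=\prod_{v|p}K_v$. Since $\mathbb Z$ is dense in products of finitely many $\mathbb Z_p$ and $V_f$ consists of all places above the primes $p\mid m|\mathcal O/\mathfrak f|$, $\hat R=\prod_{p\,\mid\,m|\mathcal O/\mathfrak f|}R_p$; and $R_p=\prod_{v|p}\mathcal O_v$ for all other $p$.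

**Step 1: local targets.** By Matsumoto, the Hilbert symbol at $v$ defines a homomorphism $K_2(K_v)\to\mu_m$, $\{x,y\}\mapsto(x,y)_v$. Composing with the projections $K_2(K_p)\to\prod_{v|p}K_2(K_v)$ and multiplying, we get $\lambda_p:K_2(K_p)\to\mu_m$. Let $J_p$ be the image of $K_2(R_p)$ under $\lambda_p$. *We show $J_p\subset\mu_D$.* The ring $R_p$ is finite over $\mathbb Z_p$, so it is a finite product of local rings with finite residue fields, and each $K_v$, $v\mid p$, receives $R_p$ through one of these factors. By Proposition 8.4 the projection of an element of $K_2(R_p)$ to $K_2$ of a factor is a product of symbols of units. Extending these units by $1$ to the other factors, we see that $J_p$ lies in the group generated by the elements $\prod_{v|p}(x_v,y_v)_v$ with $x,y\in R_p^*$. If $p\mid m|\mathcal O/\mathfrak f|$, then $R_p^*$ is a factor of $\hat R^*$, so these elements are in $\mu_D$. If not, then $p\nmid m$ and they are $1$, being symbols of units.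

**Step 2: definition of $\Theta$.** Let $g\in SL(R)$. Choose $\tilde g\in\mathrm{St}(K)$ over $g$, and for each $p$ some $g_p'\in\mathrm{St}(R_p)$ over $g$; the latter exists as $R_p$ is semilocal, so $SL(R_p)=E(R_p)$. In $\mathrm{St}(K_p)$, $\tilde gg_p'^{-1}\in K_2(K_p)$. Put $\theta_p=\lambda_p(\tilde gg_p'^{-1})$, well defined modulo $J_p$ for given $\tilde g$. For almost all $p$ the finitely many elements of $K$ occurring in $\tilde g$ lie in $R_p$, and we may take $g_p'=\tilde g$, $\theta_p=1$. So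
$$\Theta(g)=\prod_p\theta_p\in\mu_m/\mu_D$$
makes sense. Changing $\tilde g$ by an element of $K_2(K)$, a product of symbols $\{x,y\}$, changes the product by factors $\prod_{v\ \mathrm{nonarch.}}(x,y)_v$, which equal $1$ by the product formula, the infinite places being complex. $\Theta$ is a homomorphism: as $K_2$ is central, $\tilde g_1\tilde g_2(g'_{1}g'_{2})^{-1}=(\tilde g_1g_1'^{-1})(\tilde g_2g_2'^{-1})$ in $\mathrm{St}(K_p)$. If $g\in E(R)$, take $\tilde g\in\mathrm{St}(R)$ and $g_p'=\tilde g$; so $\Theta(E(R))=1$.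

### 8.3. The value of $\Theta$ on $2\times2$ matrices

**Lemma 8.5.** Let $Y=\begin{pmatrix}a'&b'\\c&d'\end{pmatrix}\in SL_2R$ with $c$ as in Section 7. Then $\Theta(Y)=(d',c)_{v_c}^{-1}$ modulo $\mu_D$.

**Proof.** A lift of $Y$ to $\mathrm{St}(K)$ is $\tilde Y=x_{12}(a'/c)\,w_{12}(-1/c)\,x_{12}(d'/c)$: its matrix is $\begin{pmatrix}1&a'/c\\0&1\end{pmatrix}\begin{pmatrix}0&-1/c\\c&0\end{pmatrix}\begin{pmatrix}1&d'/c\\0&1\end{pmatrix}=\begin{pmatrix}a'&(a'd'-1)/c\\c&d'\end{pmatrix}=Y$.

If $v_c\nmid p$, then $c\in R_p^*$ (recall $c\mathcal O=\mathfrak c$ and $c\in\hat R^*$), so $\tilde Y$ comes from $\mathrm{St}(R_p)$ and $\theta_p=1$ modulo $J_p$. Let $v_c\mid p$. As $v_c\notin V_f$, $p\nmid m|\mathcal O/\mathfrak f|$ and $R_p=\prod_{v|p}\mathcal O_v$. The map $\mathrm{St}(R_p)\to\prod_{v|p}\mathrm{St}(\mathcal O_v)$ is onto, since $x_{ij}$ of an element of $R_p$ supported at one $v$ maps to a generator at $v$ and to $1$ elsewhere. So we may choose the lift of $Y$ separately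 at each $v\mid p$. At $v\ne v_c$, $c$ is a unit and we use $\tilde Y$; the contribution is $1$. At $v_c$, $d'$ is a unit because $a'd'-b'c=1$, and we use
$$Y'=x_{12}(b'/d')\,h_{12}(d'^{-1})\,x_{21}(c/d')\in\mathrm{St}(\mathcal O_{v_c}),$$
with matrix $\begin{pmatrix}1/d'&b'\\0&d'\end{pmatrix}\begin{pmatrix}1&0\\c/d'&1\end{pmatrix}=\begin{pmatrix}(1+b'c)/d'&b'\\c&d'\end{pmatrix}=Y$. In $\mathrm{St}(K_{v_c})$ we have $x_{21}(c/d')=x_{12}(d'/c)\,w_{12}(-d'/c)\,x_{12}(d'/c)$ and $h_{12}(d'^{-1})x_{12}(d'/c)h_{12}(d'^{-1})^{-1}=x_{12}(1/(cd'))$. Since $\frac{b'}{d'}+\frac1{cd'}=\frac{b'c+1}{cd'}=\frac{a'}c$,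
$$Y'=x_{12}(a'/c)\,h_{12}(d'^{-1})\,w_{12}(-d'/c)\,x_{12}(d'/c).$$
The element $\tilde YY'^{-1}$ is central, so we may drop the conjugation by $x_{12}(a'/c)$, and it equals
$$w_{12}(-1/c)\,w_{12}(-d'/c)^{-1}h_{12}(d'^{-1})^{-1}=h_{12}(-1/c)\,h_{12}(-d'/c)^{-1}h_{12}(d'^{-1})^{-1}=\{d'^{-1},-d'/c\}^{-1}.$$
By bilinearity and $\{d',-d'\}=1$ this is $\{d',-d'/c\}=\{d',c\}^{-1}$. So $\theta_p=(d',c)_{v_c}^{-1}$. $\square$

### 8.4. $\zeta_0$ lies in $\mu_D$

In Proposition 5.2, $P^{-1}AP\in E_nR$ because $A\in E_nR$ and $E_nR$ is normal in $GL_nR$. Next, $\hat G_0\in\mathcal C_n\subset E_nR$ by Lemma 3.1, since $C$ is cyclic via $e_1$; and $l\in E_nR$. So $I_{n-2}\oplus Y_0\in E_nR$. With $x$ from Step 1 of Section 7, $\beta=\begin{pmatrix}x&-1\\1&0\end{pmatrix}=e_{12}(x)\begin{pmatrix}0&-1\\1&0\end{pmatrix}\in E_2R$. So also $I_{n-2}\oplus Y_1\in E_nR$ for $Y_1=Y_0\beta$, which has bottom row $(c,-t)$. Conjugating by a signed permutation matrix of determinant $1$ we get $Y_1\oplus I_{n-2}\in E_nR$.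 Hence, by Section 8.2 and Lemma 8.5 with $d'=-t$,
$$1=\Theta(Y_1)=(-t,c)_{v_c}^{-1}\quad\text{in }\mu_m/\mu_D .$$
By antisymmetry $\zeta_0=(c,-t)_{v_c}^{-1}=(-t,c)_{v_c}\in\mu_D$. This proves Claim 7.1, and with it Theorem 2.1: $c(E_3R)\le5$ and $c(E_nR)\le6$ for $n\ge4$, for every subring $R$ with $1$ of a global field. $\blacksquare$
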